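\title{Finitely ambiguous automata for a copy-and-query language need $2^n$ states}

\begin{abstract}
Consider $n$ one-bit registers, instructions that copy one register into another, and queries that read a register. Let $L_n$ be the language of instruction sequences in which some query finds its register on. This language is accepted by an incomplete deterministic automaton with $2^n$ states and by a nondeterministic automaton with $n+1$ states whose ambiguity grows linearly with the input. We prove the conjecture that for $n\ge3$ every finitely ambiguous automaton for $L_n$ has at least $2^n$ states. The result follows from a statement in linear algebra: a real linear representation with a finite matrix monoid, of a function that is positive on $L_n$ and zero elsewhere, has dimension at least $2^n$. The proof works in the convex hull of the monoid, where averages erase the memory of the automaton and remove unwanted terms from linear relations. As a consequence, every automaton for $L_n$ with fewer than $2^n$ states has at least linear ambiguity.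
\end{abstract}

\section{The language and the question}\label{sec:intro}

A nondeterministic automaton can be much smaller than a deterministic one for the same language, and it may pay for this by accepting a word along many paths. We determine, for one family of languages, how many paths the saving costs.

Let $n\ge2$ and $[n]=\{1,\dots,n\}$. There are $n$ registers, numbered by $[n]$, each of which is on or off; the set of registers that are on is the \emph{on-set}. Initially the on-set is $\{1\}$. The alphabet is
\[
\Sigma_n=\{C_{i,j} : i,j\in[n],\ i\ne j\}\cup\{Q_1,\dots,Q_n\},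
\]
and a word is processed from left to right. The \emph{copy instruction} $C_{i,j}$ copies the content of register $i$ into register $j$, so that $j$ is on afterwards if and only if $i$ is on. The \emph{query} $Q_i$ changes nothing; it is \emph{positive} if register $i$ is on at that moment. The \emph{language with multiple queries} $L_n\subseteq\Sigma_n^*$ consists of the words in which at least one query is positive; these words are called accepted, the others rejected. For example, with $n=4$ the word $C_{1,4}C_{4,2}Q_3C_{3,1}C_{4,3}Q_1C_{1,2}$ is rejected, because the on-set is $\{1,2,4\}$ at $Q_3$ and $\{2,3,4\}$ at $Q_1$; it becomes accepted if $Q_3$ is replaced by $Q_2$.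

A nondeterministic finite automaton (NFA) consists of a finite set of states, sets of initial and of final states, and a set of transitions $(p,a,p')$ with $p,p'$ states and $a$ a letter. A \emph{path} from $p$ to $p'$ labeled $a_1\cdots a_l$ is a sequence of states $p=p_0,p_1,\dots,p_l=p'$ in which every $(p_{i-1},a_i,p_i)$ is a transition. It is \emph{accepting} if $p$ is initial and $p'$ is final, and the NFA accepts the words that label an accepting path. The NFA is \emph{$k$-ambiguous} if every word has at most $k$ accepting paths, \emph{unambiguous} if it is $1$-ambiguous, and \emph{finitely ambiguous} if it is $k$-ambiguous for some $k$. A deterministic automaton (DFA) has one initial state and at most one transition for each state and letter; thus DFAs may be incomplete, and every DFA is unambiguous.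

Two automata for $L_n$ mark the extremes.

\emph{The subset automaton $\mathcal D_n$} remembers the on-set. Its states are the nonempty sets $B\subseteq[n]$ and a final state $\top$ that loops on every letter; the initial state is $\{1\}$. The query $Q_i$ leads from $B$ to $\top$ if $i\in B$ and back to $B$ otherwise, and $C_{i,j}$ leads from $B$ to the updated on-set, with no transition when that set is empty. The empty on-set needs no state, since from then on all registers stay off. This is a DFA for $L_n$ with $2^n$ states.

\emph{The tracking automaton $\mathcal N_n$.} It is known that $L_n$ is accepted by an NFA with $n+1$ states in which the number of accepting paths is at most the number of queries in the input. Here is such an automaton; it follows one copy of the ``on'' bit. The states are $1,\dots,n$ and a final state $\top$ that loops on every letter; the initial state is $1$. On $C_{i,j}$ there are the transitions $i\to j$ and $l\to l$ for $l\in[n]\setminus\{j\}$; on $Q_i$ there are the transitions $i\to\top$ and $l\to l$ for $l\in[n]$. For each letter exactly one transition enters a given state $l\in[n]$,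 and it comes from the register whose content $l$ holds after the letter. By induction on the length of $w$, the number of paths from $1$ to $l$ labeled $w$ is therefore $1$ if $l$ is on after $w$ and $0$ otherwise. An accepting path enters $\top$ from a state $i$ at a letter $Q_i$, so the number of accepting paths is the number of positive queries.

Is there anything in between? On words with a single query $\mathcal N_n$ is unambiguous; its ambiguity comes only from the choice of the positive query at which to jump to $\top$. To bound the ambiguity one would like to jump only at, say, the first positive query. But a path that follows one copy of the bit does not see the positive queries that read other copies, and recognizing the first positive query seems to require the whole on-set. This suggests that bounded ambiguity is no cheaper than determinism, which is the conjecture posed in \cite{problem}. We prove it.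

\begin{theorem}\label{thm:fna}
For $n\ge3$, every finitely ambiguous NFA accepting $L_n$ has at least $2^n$ states.
\end{theorem}

Since $\mathcal D_n$ has $2^n$ states, the bound is attained.

\begin{corollary}\label{cor:sizes}
For $n\ge3$, the minimal numbers of states of a DFA, an unambiguous NFA, a $k$-ambiguous NFA (for any $k\ge1$) and a finitely ambiguous NFA for $L_n$ are all equal to $2^n$.
\end{corollary}

The hypothesis $n\ge3$ is needed. For $n=2$ the copy instructions lead from $\{1\}$ to $\{1,2\}$ or to $\emptyset$ and from $\{1,2\}$ to itself, so the three states $\{1\}$, $\{1,2\}$, $\top$ of $\mathcal D_2$ suffice.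

Theorem~\ref{thm:fna} is deduced from a stronger statement, in which the automaton is replaced by real matrices with entries of arbitrary sign.

\begin{theorem}\label{thm:lin}
Let $n\ge3$, let $\mu:\Sigma_n^*\to\mathbb R^{d\times d}$ be a monoid homomorphism with finite image, and let $\lambda\in\mathbb R^{1\times d}$ and $\gamma\in\mathbb R^{d\times1}$. Suppose that $f(w)=\lambda\mu(w)\gamma$ satisfies $f(w)>0$ for $w\in L_n$ and $f(w)=0$ for $w\notin L_n$. Then $d\ge2^n$.
\end{theorem}

The deduction is in Section~\ref{sec:matrices}. Section~\ref{sec:idea} shows the mechanism of the proof of Theorem~\ref{thm:lin} on three registers, Sections~\ref{sec:tools}--\ref{sec:flag} contain the proof, and Section~\ref{sec:cons} derives a bound on Hankel ranks and shows that below $2^n$ states the ambiguity is at least linear.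

\section{Path-counting matrices}\label{sec:matrices}

\begin{proof}[Proof of Theorem~\ref{thm:fna} from Theorem~\ref{thm:lin}]
Take a $k$-ambiguous NFA for $L_n$ and \emph{trim} it: delete every state that cannot be reached from an initial state or cannot reach a final state. The accepting paths do not change. Let $d$ be the number of remaining states, let $\mu(w)_{p,p'}$ be the number of paths from $p$ to $p'$ labeled $w$, and let $\lambda$ and $\gamma$ be the indicator row of the initial states and the indicator column of the final states. A path labeled $uv$ splits uniquely into paths labeled $u$ and $v$, so $\mu$ is a homomorphism, and $f(w)=\lambda\mu(w)\gamma$ is the number of accepting paths of $w$. Hence $f\ge1$ on $L_n$ and $f=0$ off $L_n$. Given states $p,p'$, fix a path from an initial state to $p$, labeled $u$, and a path from $p'$ to a final state, labeled $v$. Distinct paths from $p$ to $p'$ labeled $w$ extend to distinct accepting paths of $uwv$, so $\mu(w)_{p,p'}\le k$. All matrices $\mu(w)$ have entries in $\{0,\dots,k\}$, so the image of $\mu$ is finite, and Theorem~\ref{thm:lin} gives $d\ge2^n$.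
\end{proof}

The path-counting matrices of our two automata serve as models. Matrices act on row vectors from the right. The \emph{subset model} comes from $\mathcal D_n$. It has a basis of vectors $\xi_B$ ($\emptyset\ne B\subseteq[n]$) and $\xi_\top$; we put $\xi_\emptyset=0$. Then $\xi_\top\mu(w)=\xi_\top$, and $\xi_B\mu(w)$ is $\xi_\top$ if processing $w$ from the on-set $B$ produces a positive query, and $\xi_{B'}$ otherwise, where $B'$ is the final on-set. The \emph{counting model} comes from $\mathcal N_n$. It has a basis $\eta_1,\dots,\eta_n,\eta_\top$, and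
\[
\lambda\mu(w)=\sum_{l\ \text{on after}\ w}\eta_l+(\text{number of positive queries in }w)\,\eta_\top .
\]
The counting model satisfies every hypothesis of Theorem~\ref{thm:lin} except the finiteness of the image, and it has dimension $n+1$. So an argument that uses only where $f$ vanishes and where it is positive cannot prove more than $d\ge n+1$; the boundedness of $\mu$ has to enter in an essential way.

\section{The idea on three registers}\label{sec:idea}

Let $n=3$ and let $(\lambda,\mu,\gamma)$ be as in Theorem~\ref{thm:lin}. The counting model is small because the effect of a positive query does not depend on the other registers: it adds $\eta_\top$. We show how boundedness forces such a dependence. Switch register $2$ on, query it or not, and switch it off again by copying register $3$, which is off; do this once with register $1$ left on and once with register $1$ switched off. This gives four words, listed with the vector $\lambda\mu(\cdot)$ in the two models: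
\[
\begin{array}{lcc}
\text{word} & \text{subset model} & \text{counting model}\\ \hline
v^+=C_{1,2}\,Q_2\,C_{3,2} & \xi_\top & \eta_1+\eta_\top\\
v^0=C_{1,2}\,C_{3,2} & \xi_{\{1\}} & \eta_1\\
w^+=C_{1,2}C_{3,1}\,Q_2\,C_{3,2} & \xi_\top & \eta_\top\\
w^0=C_{1,2}C_{3,1}\,C_{3,2} & 0 & 0
\end{array}
\]
The effect of the query is measured by $\lambda(\mu(v^+)-\mu(v^0))$ and $\lambda(\mu(w^+)-\mu(w^0))$. In the counting model both equal $\eta_\top$; in the subset model they are the independent vectors $\xi_\top-\xi_{\{1\}}$ and $\xi_\top$.

The word $v^0$ leads from the on-set $\{1\}$ back to $\{1\}$ without a query. Assume for the moment that $\lambda\mu(v^0)=\lambda$, as in both models. We claim that the two vectors are then linearly independent. With $g=\mu(v^+)$ and $I$ the identity matrix, a linear relation between them reads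
\[
\alpha\,\lambda(g-I)=-\beta\,\lambda\bigl(\mu(w^+)-\mu(w^0)\bigr).
\]
Multiply by $g^i\gamma$ and sum over $0\le i<N$. The left side telescopes. The empty word and the words $w^0(v^+)^i$ are rejected, the latter because all registers are off after $w^0$. Thus
\[
\alpha\,f\bigl((v^+)^N\bigr)=-\beta\sum_{i=0}^{N-1}f\bigl(w^+(v^+)^i\bigr).
\]
Since $\mu$ has finite image, $f$ takes finitely many values. The left side is bounded in $N$. The words $w^+(v^+)^i$ are accepted, so the sum is at least $N$ times the least positive value of $f$. Hence $\beta=0$, and then $N=1$ gives $\alpha=0$. In the counting model the relation holds with $\alpha=1$, $\beta=-1$, and both sides of the last identity equal $N$.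

Three things have to be added to this argument. First, $\lambda\mu(v^0)=\lambda$ can fail, since an automaton may remember more than the on-set; an average $E$ of matrices $\mu(w)$ will erase this memory (Lemma~\ref{lem:absorb}). Second, to let the effect of a query depend on many other registers we argue by induction, and we must keep an identity between vectors instead of applying $\gamma$; dividing by $N$ and passing to the limit replaces $\sum_ig^i$ by a matrix $\bar g$ with $(g-I)\bar g=0$ (Lemma~\ref{lem:cesaro}). Third, the independent families so obtained must be combined without loss; this is done along a flag of subspaces (Section~\ref{sec:flag}).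

\section{Tracking contents and averaging matrices}\label{sec:tools}

From now on $n\ge3$ and $(\lambda,\mu,\gamma)$ is as in Theorem~\ref{thm:lin}. Put $V=\mathbb R^{1\times d}$. In a product of matrices, a letter $C_{i,j}$ or $Q_i$ stands for its image under $\mu$.

\subsection*{Following the content of a register}
For a word $w$ and a register $s$, let $D_w(s)$ be the set of registers that hold, after $w$ is processed, a copy of the content that $s$ had before $w$. We say that $w$ \emph{hits} $s$ if some query of $w$ reads a register holding, at that moment, a copy of that content. If $w$ is processed from the on-set $B$, the final on-set is $\bigcup_{s\in B}D_w(s)$, and some query is positive if and only if $w$ hits some $s\in B$. The final content of each register has exactly one origin, so the sets $D_w(s)$, $s\in[n]$, are pairwise disjoint with union $[n]$. Following the content of $s$ first through $u$ and then through $v$ gives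
\begin{equation}\label{eq:track}
D_{uv}(s)=\bigcup_{t\in D_u(s)}D_v(t),\qquad uv\text{ hits }s\iff u\text{ hits }s\text{ or }v\text{ hits some }t\in D_u(s).
\end{equation}
A word $w$ \emph{avoids} a set $S\subseteq[n]$ if no letter of $w$ has an index in $S$. The registers of $S$ are then neither read nor written, so
\begin{equation}\label{eq:avoid}
D_w(t)=\{t\}\text{ and }w\text{ does not hit }t\ \ (t\in S),\qquad D_w(t)\cap S=\emptyset\ \ (t\notin S).
\end{equation}

Let $S\subseteq[n]$, $R=[n]\setminus S$ with $|R|\ge2$, and $m\in R$. Think of $S$ as frozen, of $R$ as free, and of $m$ as the only free register that is on. Let $\mathcal W(S)$ be the set of words avoiding $S$. We single out five classes of words $w\in\mathcal W(S)$, which keep the content of $m$ in place, erase it, or flood $R$ with it: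
\[
\begin{array}{c|ccccc}
\text{class} & \mathcal K^0(S,m) & \mathcal K^+(S,m) & \mathcal Z^0(S,m) & \mathcal Z^+(S,m) & \mathcal F(S,m)\\ \hline
D_w(m) & \{m\} & \{m\} & \emptyset & \emptyset & R\\
w\text{ hits }m & \text{no} & \text{yes} & \text{no} & \text{yes} & \text{no}
\end{array}
\]
The words $v^+,v^0,w^+,w^0$ of Section~\ref{sec:idea} lie in $\mathcal K^+,\mathcal K^0,\mathcal Z^+,\mathcal Z^0$ for $(S,m)=(\emptyset,1)$. If $D_u(m)=\{m\}$, then by \eqref{eq:track} $D_{uv}(m)=D_v(m)$, and $uv$ hits $m$ if and only if $u$ or $v$ does; if $D_u(m)=\emptyset$, then $D_{uv}(m)=\emptyset$, and $uv$ hits $m$ if and only if $u$ does. Therefore, for fixed $(S,m)$,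
\begin{equation}\label{eq:classes}
\begin{gathered}
\mathcal K^0\mathcal X\subseteq\mathcal X\quad(\mathcal X=\mathcal K^0,\mathcal K^+,\mathcal Z^0,\mathcal Z^+,\mathcal F),\\
\mathcal K^+\mathcal K^0\subseteq\mathcal K^+,\qquad \mathcal K^+\mathcal Z^0\subseteq\mathcal Z^+,\qquad \mathcal Z^+\mathcal W\subseteq\mathcal Z^+,\qquad \mathcal Z^0\mathcal W\subseteq\mathcal Z^0 .
\end{gathered}
\end{equation}
In particular $\mathcal K^0$ is closed under concatenation, and it contains the empty word. A flooding word erases every other free register: for $w\in\mathcal F$ and $t\in R\setminus\{m\}$ the set $D_w(t)$ is disjoint from $D_w(m)=R$ and, by \eqref{eq:avoid}, from $S$, so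
\begin{equation}\label{eq:flood}
D_w(t)=\emptyset\qquad(w\in\mathcal F(S,m),\ t\in R\setminus\{m\}).
\end{equation}

\subsection*{Convex hulls}
For a set $\mathcal X$ of words let $\langle\mathcal X\rangle$ be the convex hull of $\mu(\mathcal X)$. It is the convex hull of a finite set and hence compact. Expanding a product of convex combinations gives $\langle\mathcal X\rangle\langle\mathcal Y\rangle\subseteq\langle\mathcal X\mathcal Y\rangle$, so the inclusions \eqref{eq:classes} hold for the hulls as well. We average with nonnegative weights because such averages preserve the only information we have about $f$.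

For each register $m$ fix a query-free word $u_m$ after which the on-set is $\{m\}$: let $u_1$ be empty, and for $m\ne1$ let $u_m=C_{1,m}C_{z,1}$ with $z\notin\{1,m\}$. The choice of $z$ is the only place where $n\ge3$ is used.

\begin{lemma}\label{lem:sign}
Let $g\in\langle\mathcal X\rangle$ and $m\in[n]$. Then $\lambda\mu(u_m)g\gamma>0$ if every word of $\mathcal X$ hits $m$, and $\lambda\mu(u_m)g\gamma=0$ if no word of $\mathcal X$ hits $m$.
\end{lemma}

\begin{proof}
The number is a convex combination of values $f(u_mw)$ with $w\in\mathcal X$, and $u_mw$ is accepted if and only if $w$ hits $m$.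
\end{proof}

The hypothesis on $f$ is used only through this lemma. The finiteness of the image of $\mu$ is used only in the next two lemmas. The first is the mean ergodic theorem in finite dimension.

\begin{lemma}[Ces\`aro means]\label{lem:cesaro}
Let $\mathcal X$ be closed under concatenation and $g\in\langle\mathcal X\rangle$. Then $\bar g=\lim_{N\to\infty}\frac1N\sum_{i=1}^Ng^i$ exists, lies in $\langle\mathcal X\rangle$, and satisfies $g\bar g=\bar gg=\bar g=\bar g^{\,2}$. If $h$ is a matrix with $hg=g$ (or $gh=g$), then $h\bar g=\bar g$ (or $\bar gh=\bar g$).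
\end{lemma}

\begin{proof}
All powers $g^i$ and all means $A_N=\frac1N\sum_{i=1}^Ng^i$ lie in the compact convex set $\langle\mathcal X\rangle$. Since $gA_N-A_N=A_Ng-A_N=(g^{N+1}-g)/N\to0$, every limit point $h_1$ of $(A_N)$ satisfies $gh_1=h_1g=h_1$, hence $A_Nh_1=h_1A_N=h_1$ for all $N$. For two limit points $h_1,h_2$ this gives $h_1h_2=h_1$ and $h_1h_2=h_2$. So the limit point is unique, the sequence converges, and $\bar g^{\,2}=\bar g$. The last assertion holds for each $A_N$ and passes to the limit.
\end{proof}

\begin{lemma}[Absorbing averages]\label{lem:absorb}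
Let $\mathcal X$ be closed under concatenation and contain the empty word. There is $E\in\langle\mathcal X\rangle$ with $EgE=E$ for all $g\in\langle\mathcal X\rangle$; in particular $E^2=E$.
\end{lemma}

\begin{proof}
Let $M=\mu(\mathcal X)$, a finite monoid. We need an idempotent $e\in M$ for which $G=eMe$ is a group with identity $e$. Every idempotent of the minimal ideal of $M$ has this property (Suschkewitsch; see Clifford--Preston); here is a direct argument. Choose an idempotent $e\in M$ with $|eMe|$ minimal, and let $g\in eMe$. The powers of $g$ repeat, say $g^a=g^{a+b}$ with $a,b\ge1$, so $e'=g^c$ is idempotent when $c\ge a$ is a multiple of $b$. From $e'=ee'e$ we get $e'Me'\subseteq eMe$, and equality holds by minimality. Then $e\in e'Me'$ gives $e'e=e$, while $e'\in eMe$ gives $e'e=e'$. So $g^c=e$, and $g^{2c-1}\in eMe$ is an inverse of $g$.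

Put $E=|G|^{-1}\sum_{g\in G}g$. For $p\in M$ we have $epe\in G$, and $g'\mapsto g(epe)g'$ permutes $G$ for each $g\in G$, so
\[
EpE=|G|^{-2}\sum_{g\in G}\sum_{g'\in G}g(epe)g'=|G|^{-2}\sum_{g\in G}|G|\,E=E .
\]
The identity extends to convex combinations, and $p=I$ gives $E^2=E$.
\end{proof}

If $x=xE$, then $xgE=xEgE=x$ for every $g\in\langle\mathcal X\rangle$: whatever trace $g$ leaves on $x$ is removed by $E$. This replaces the assumption $\lambda\mu(v^0)=\lambda$ of Section~\ref{sec:idea}.

\section{Chains and two independence lemmas}\label{sec:chains}

We construct vectors that stand for on-sets by carrying the ``on'' bit along a sequence of registers. On leaving a register we leave it on or switch it off, and we never touch it again. To switch a register off we need a free register that is off, so at least two registers must remain free.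

A \emph{chain} is a sequence of distinct registers $m_0,\dots,m_k$ with $0\le k\le n-2$, together with the choices made below. Put $S_i=\{m_0,\dots,m_{i-1}\}$ and $R_i=[n]\setminus S_i$, so $|R_i|\ge2$. Write $\mathcal W_i$ for $\mathcal W(S_i)$ and $\mathcal K^0_i,\mathcal K^+_i,\mathcal Z^0_i,\mathcal Z^+_i,\mathcal F_i$ for the classes of $(S_i,m_i)$. Choose $E_i\in\langle\mathcal K^0_i\rangle$ as in Lemma~\ref{lem:absorb}, and for $i\ge1$ choose $z_i\in R_i\setminus\{m_i\}$. Define vectors $x^{(i)}_A\in V$ for $A\subseteq S_i$ by $x^{(0)}_\emptyset=\lambda\mu(u_{m_0})E_0$ and, for $i\ge1$ and $A\subseteq S_{i-1}$,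
\[
x^{(i)}_{A\cup\{m_{i-1}\}}=x^{(i-1)}_A\,C_{m_{i-1},m_i}\,E_i,\qquad
x^{(i)}_{A}=x^{(i-1)}_A\,C_{m_{i-1},m_i}\,C_{z_i,m_{i-1}}\,E_i .
\]
An initial segment of a chain, with the same choices, is a chain. Since $x^{(i)}_AE_i=x^{(i)}_A$, Lemma~\ref{lem:absorb} gives the \emph{reset rule}
\begin{equation}\label{eq:reset}
a\,g\,E_i=a\qquad\text{for } a\in\operatorname{span}\{x^{(i)}_A:A\subseteq S_i\},\ g\in\langle\mathcal K^0_i\rangle .
\end{equation}
In the subset model $x^{(i)}_A=\xi_{A\cup\{m_i\}}$: words of $\mathcal K^0_i$ fix $\xi_{A\cup\{m_i\}}$ by \eqref{eq:avoid}, and $z_i$ is off when it is copied.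

Both lemmas below are proved by induction on $k$, and the step begins in the same way. Let $k\ge1$ and write
\[
s=m_{k-1},\quad m=m_k,\quad z=z_k,\quad E=E_{k-1},\quad M_1=C_{s,m}E_k,\quad M_0=C_{s,m}C_{z,s}E_k .
\]
A linear combination at level $k$ splits according to whether $s\in A$:
\begin{equation}\label{eq:split}
\sum_{A\subseteq S_k}\alpha_Ax^{(k)}_A=a_1M_1+a_0M_0,\qquad
a_1=\sum_{A\subseteq S_{k-1}}\alpha_{A\cup\{s\}}x^{(k-1)}_A,\quad a_0=\sum_{A\subseteq S_{k-1}}\alpha_Ax^{(k-1)}_A .
\end{equation}
Words at level $k$ become words at level $k-1$ by the following \emph{descent rule}. For $w\in\mathcal W_k$, the words $C_{s,m}w$ and $C_{s,m}C_{z,s}w$ lie in $\mathcal W_{k-1}$, each of them hits $s$ if and only if $w$ hits $m$, and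
\begin{equation}\label{eq:descent}
D_{C_{s,m}w}(s)=\{s\}\cup D_w(m),\qquad D_{C_{s,m}C_{z,s}w}(s)=D_w(m).
\end{equation}
Indeed, $s,m,z\in R_{k-1}$; the content of $s$ is in $\{s,m\}$ after $C_{s,m}$ and in $\{m\}$ after $C_{s,m}C_{z,s}$, because $z\notin\{s,m\}$; and $w$ avoids $s$, so \eqref{eq:track} and \eqref{eq:avoid} apply. The factor $E_k$ in $M_1$ and $M_0$ does not change the class of what follows it, by the first line of \eqref{eq:classes}.

The first lemma says that the effect of a positive query on $m_k$ depends on the whole state of the frozen registers. In the subset model the vectors in question are $\xi_\top-\xi_A$, $A\subseteq S_k$. The computation of Section~\ref{sec:idea} is the model for the case $k=1$.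

\begin{lemma}[Queries]\label{lem:query}
Let $Z^+\in\langle\mathcal Z^+_k\rangle$ and $Z^0\in\langle\mathcal Z^0_k\rangle$. Then the $2^k$ vectors $x^{(k)}_A(Z^+-Z^0)$, $A\subseteq S_k$, are linearly independent.
\end{lemma}

\begin{proof}
For $k=0$ we have $E_0Z^+\in\langle\mathcal Z^+_0\rangle$ and $E_0Z^0\in\langle\mathcal Z^0_0\rangle$, so Lemma~\ref{lem:sign} gives $x^{(0)}_\emptyset Z^+\gamma>0=x^{(0)}_\emptyset Z^0\gamma$, and the single vector is nonzero.

Let $k\ge1$ and suppose $\sum_A\alpha_Ax_A^{(k)}(Z^+-Z^0)=0$, that is, by \eqref{eq:split},
\[
a_1M_1Z^+-a_1M_1Z^0+a_0(M_0Z^+-M_0Z^0)=0 .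
\]
The words of $\mathcal Z^+_k\cup\mathcal Z^0_k$ have $D_w(m)=\emptyset$, so the descent rule gives
\[
M_1Z^+\in\langle\mathcal K^+_{k-1}\rangle,\quad M_1Z^0\in\langle\mathcal K^0_{k-1}\rangle,\quad M_0Z^+\in\langle\mathcal Z^+_{k-1}\rangle,\quad M_0Z^0\in\langle\mathcal Z^0_{k-1}\rangle .
\]
The $a_0$-term has the form required by the induction hypothesis; the task is to remove the $a_1$-terms without spoiling that form. Multiply by $E$. By \eqref{eq:reset}, $a_1M_1Z^0E=a_1$, so with $g=M_1Z^+E\in\langle\mathcal K^+_{k-1}\rangle$,
\[
a_1(g-I)=-a_0(M_0Z^+E-M_0Z^0E).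
\]
Apply Lemma~\ref{lem:cesaro} to $g\in\langle\mathcal W_{k-1}\rangle$ and multiply by $\bar g\in\langle\mathcal W_{k-1}\rangle$. The left side vanishes, so $a_0(M_0Z^+E\bar g-M_0Z^0E\bar g)=0$. An erased content stays erased: by \eqref{eq:classes}, $M_0Z^+E\bar g\in\langle\mathcal Z^+_{k-1}\rangle$ and $M_0Z^0E\bar g\in\langle\mathcal Z^0_{k-1}\rangle$. The induction hypothesis gives $\alpha_A=0$ for all $A\subseteq S_{k-1}$.

Now $a_0=0$, so $a_1g=a_1$. Erase $s$: since $z\in R_{k-1}\setminus\{s\}$, the word $C_{z,s}$ lies in $\mathcal Z^0_{k-1}$, and $gC_{z,s}\in\langle\mathcal K^+_{k-1}\mathcal Z^0_{k-1}\rangle\subseteq\langle\mathcal Z^+_{k-1}\rangle$. From $a_1(gC_{z,s}-C_{z,s})=0$ the induction hypothesis gives $\alpha_{A\cup\{s\}}=0$ for all $A\subseteq S_{k-1}$.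
\end{proof}

The second lemma says the same about the difference between keeping and flooding. In the subset model the vectors are $\xi_{A\cup R_k}-\xi_{A\cup\{m_k\}}$.

\begin{lemma}[Floods]\label{lem:flood}
Let $\Phi\in\langle\mathcal F_k\rangle$ and $\Pi\in\langle\mathcal K^0_k\rangle$. Then the $2^k$ vectors $x^{(k)}_A(\Phi-\Pi)$, $A\subseteq S_k$, are linearly independent.
\end{lemma}

\begin{proof}
Let $m=m_k$ and choose $r\in R_k\setminus\{m\}$. The letter $C_{r,m}$ separates the two classes: after a word of $\mathcal K^0_k$ it overwrites the only copy of the content of $m$, and after a word of $\mathcal F_k$ it copies that content onto itself. Hence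
\[
\Pi'=\Pi\,C_{r,m}\in\langle\mathcal Z^0_k\rangle,\qquad \Phi'=\Phi\,C_{r,m}\in\langle\mathcal F_k\rangle .
\]

Let $k=0$. The words of $\mathcal F_0Q_m$ hit $m$, since $m\in R_0$, and the words of $\mathcal Z^0_0Q_m\subseteq\mathcal Z^0_0$ do not. By Lemma~\ref{lem:sign}, $x^{(0)}_\emptyset\Phi'Q_m\gamma>0=x^{(0)}_\emptyset\Pi'Q_m\gamma$, so $x^{(0)}_\emptyset(\Phi-\Pi)\ne0$.

Let $k\ge1$ and suppose $\sum_A\alpha_Ax_A^{(k)}(\Phi-\Pi)=0$. Put $\Phi_i=M_i\Phi'$ and $\Pi_i=M_i\Pi'$ for $i=0,1$. Multiplying the relation by $C_{r,m}$ and using \eqref{eq:split}, we get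
\begin{equation}\label{eq:floodrel}
a_1\Phi_1=a_1\Pi_1+a_0(\Pi_0-\Phi_0).
\end{equation}
By the descent rule and $\{s\}\cup R_k=R_{k-1}$,
\[
\Pi_1\in\langle\mathcal K^0_{k-1}\rangle,\qquad \Phi_1\in\langle\mathcal F_{k-1}\rangle,\qquad \Pi_0\in\langle\mathcal Z^0_{k-1}\rangle,\qquad \Phi_0\in\langle\mathcal Y\rangle,
\]
where $\mathcal Y$ is the set of words $w\in\mathcal W_{k-1}$ with $D_w(s)=R_k$. This time the $a_1$-terms fit the induction hypothesis, and the $a_0$-term is to be removed first. It does not fit either lemma, because $\mathcal Y$ is none of the five classes. We look for a factor $\rho$ that turns $\Phi_0$ into an element of $\langle\mathcal Z^+_{k-1}\rangle$, so that Lemma~\ref{lem:query} applies, and that gives the $a_1$-terms the form $a(\rho-I)$, so that a Ces\`aro mean removes them. Take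
\[
\rho=Q_m\,E\,\Phi_1\in\langle\mathcal W_{k-1}\rangle .
\]
First, $Q_m\in\mathcal K^0_{k-1}$ because $m\in R_{k-1}\setminus\{s\}$, so \eqref{eq:reset} gives $a_1\Pi_1Q_mE=a_1$ and $a_1\Pi_1\rho=a_1\Phi_1$. Multiplying \eqref{eq:floodrel} by $\rho$ we obtain
\[
a_1\Phi_1(\rho-I)=a_0(\Pi_0\rho-\Phi_0\rho).
\]
Second, $E\Phi_1\in\langle\mathcal F_{k-1}\rangle$, so $\Phi_0\rho$ lies in the hull of the words $wQ_mw'$ with $w\in\mathcal Y$ and $w'\in\mathcal F_{k-1}$. Such a word hits $s$, since $m\in R_k=D_w(s)$, and its set $D(s)$ is $\bigcup_{t\in R_k}D_{w'}(t)$, which is empty by \eqref{eq:flood} because $R_k=R_{k-1}\setminus\{s\}$. Thus $\Phi_0\rho\in\langle\mathcal Z^+_{k-1}\rangle$.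

Multiplying by $\bar\rho\in\langle\mathcal W_{k-1}\rangle$ gives $a_0(\Phi_0\rho\bar\rho-\Pi_0\rho\bar\rho)=0$, where $\Phi_0\rho\bar\rho\in\langle\mathcal Z^+_{k-1}\rangle$ and $\Pi_0\rho\bar\rho\in\langle\mathcal Z^0_{k-1}\rangle$ by \eqref{eq:classes}. Lemma~\ref{lem:query} at level $k-1$ gives $\alpha_A=0$ for all $A\subseteq S_{k-1}$. Then \eqref{eq:floodrel} reads $a_1(\Phi_1-\Pi_1)=0$, and the induction hypothesis gives $\alpha_{A\cup\{s\}}=0$ for all $A\subseteq S_{k-1}$.
\end{proof}

\section{A flag of subspaces and the count}\label{sec:flag}

One chain yields at most $2^{n-2}$ independent vectors, and the lemmas say nothing about vectors from different chains. To add the contributions we use a flag $V=VT_1\supseteq VT_2\supseteq\dots\supseteq VT_n$, where $T_j$ is an idempotent that ties the registers $1,\dots,j$ together, and we bound each quotient separately.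

For $j\in[n]$ let $\mathcal T_j$ be the set of words $w$ over the letters $C_{i+1,i}$ ($1\le i<j$) with $D_w(j)=[j]$. These words are query-free and avoid $[n]\setminus[j]$, and as in \eqref{eq:flood} they satisfy $D_w(t)=\emptyset$ for $t<j$. The set $\mathcal T_1$ consists of the empty word. For $v,w\in\mathcal T_j$, \eqref{eq:track} gives $D_{vw}(j)=\bigcup_{t\le j}D_w(t)=[j]$ and, if $j<n$, $D_{C_{j+1,j}w}(j+1)=D_w(j+1)\cup D_w(j)=[j+1]$. So $\mathcal T_j$ is closed under concatenation and $C_{j+1,j}\mathcal T_j\subseteq\mathcal T_{j+1}$. Put $T_1=I$, and let $T_{j+1}$ be the Ces\`aro mean of $g_j=C_{j+1,j}T_j$. By induction and Lemma~\ref{lem:cesaro}, $T_j\in\langle\mathcal T_j\rangle$ and $T_j^2=T_j$; and $g_jT_j=g_j$ gives $T_{j+1}T_j=T_{j+1}$, hence $VT_{j+1}\subseteq VT_j$.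

The subset model shows what to expect. There $VT_j$ is spanned by $\xi_\top$ and the $\xi_B$ with $B$ nonempty and either containing $[j]$ or disjoint from it. The sets that occur for $j$ but not for $j+1$ are those in which $j$ and $j+1$ differ, namely $A\cup\{j+1\}$ and $A\cup[j]$ with $A\subseteq\{j+2,\dots,n\}$; there are $2^{n-j}$ of them. For $n=3$ the eight states are sorted as
\[
j=1:\ \{2\},\{2,3\},\{1\},\{1,3\};\qquad j=2:\ \{3\},\{1,2\};\qquad VT_3:\ \{1,2,3\},\top .
\]
The two families of sets correspond to two chains that freeze $\{j+2,\dots,n\}$ and end in $j+1$ and in $j$.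

\begin{proposition}\label{prop:layer}
For $1\le j\le n-1$ we have $\dim VT_j\ge2^{\,n-j}+\dim VT_{j+1}$.
\end{proposition}

\begin{proof}
Let $S=\{j+2,\dots,n\}$, $R=[j+1]$ and $k=|S|=n-j-1$, so $0\le k\le n-2$. Enumerate $S$ as $m_0,\dots,m_{k-1}$ and complete this sequence to a chain in two ways: by $m_k=j+1$, with level-$k$ vectors $x_A$, and by $m_k=j$, with level-$k$ vectors $x'_A$ ($A\subseteq S$). For both chains $S_k=S$ and $R_k=R$.

A query to the tied block $[j]$ distinguishes the two families: it is negative on $A\cup\{j+1\}$ and positive on $A\cup[j]$. We use an idempotent version of it. Let $\mathcal H$ be the set of nonempty products of blocks $vQ_jv'$ with $v,v'\in\mathcal T_j$, and let $H\in\langle\mathcal H\rangle$ be the Ces\`aro mean of $T_jQ_jT_j$. By Lemma~\ref{lem:cesaro}, $H^2=H$ and $T_jH=H=HT_j$. The vectors $x_AH=x_AHT_j$ and $x'_AT_j$ lie in $VT_j$, and there are $2\cdot2^k=2^{n-j}$ of them, so it suffices to show that they are linearly independent modulo $VT_{j+1}$. Suppose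
\begin{equation}\label{eq:layer}
aH+a'T_j+y=0,\qquad a=\sum_{A\subseteq S}\alpha_Ax_A,\quad a'=\sum_{A\subseteq S}\alpha'_Ax'_A,\quad y=yT_{j+1}.
\end{equation}

\emph{Isolating $a'$.} The factor $H-I$ annihilates $aH$. It need not annihilate $y$, about which we know only that $y=yT_{j+1}$; in the subset model $\xi_{A\cup R}(H-I)=\xi_\top-\xi_{A\cup R}$. A further Ces\`aro mean repairs this. Let $L=T_{j+1}HT_{j+1}\in\langle\mathcal W(S)\rangle$. From $T_{j+1}L=L$ we get
\[
T_{j+1}\bar L=\bar L,\qquad T_{j+1}H\bar L=T_{j+1}HT_{j+1}\bar L=L\bar L=\bar L,
\]
and therefore $y(H-I)\bar L=y\,(T_{j+1}H\bar L-T_{j+1}\bar L)=0$. Multiplying \eqref{eq:layer} by $(H-I)\bar L$ and using $T_jH=H$ and $\bar L=T_{j+1}\bar L$, we obtain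
\[
a'\,(HT_{j+1}\bar L-T_jT_{j+1}\bar L)=0 .
\]
Consider the classes of $(S,j)$. Let $w\in\mathcal H\cup\mathcal T_j$ and $w'\in\mathcal T_{j+1}$. All indices in $w$ lie in $[j]$, so $D_w(j)\subseteq[j]$, and $D_{w'}(t)=\emptyset$ for $t\le j$; hence $D_{ww'}(j)=\emptyset$. If $w\in\mathcal H$, then $w$ begins with $vQ_j$ where $j\in D_v(j)$, so $w$ hits $j$; if $w\in\mathcal T_j$, then $ww'$ is query-free. Thus $HT_{j+1}\in\langle\mathcal Z^+(S,j)\rangle$ and $T_jT_{j+1}\in\langle\mathcal Z^0(S,j)\rangle$, and by \eqref{eq:classes} the same holds after multiplication by $\bar L\in\langle\mathcal W(S)\rangle$. Lemma~\ref{lem:query} gives $\alpha'_A=0$ for all $A$.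

\emph{Isolating $a$.} Now $aH=-y$ is fixed by $T_{j+1}$, that is, $a(HT_{j+1}-H)=0$. Consider the classes of $(S,j+1)$. The words of $\mathcal H$ avoid $S\cup\{j+1\}$, so $\mathcal H\subseteq\mathcal K^0(S,j+1)$ by \eqref{eq:avoid}. The words of $\mathcal T_{j+1}$ are query-free with $D_w(j+1)=R$, so $\mathcal T_{j+1}\subseteq\mathcal F(S,j+1)$ and $HT_{j+1}\in\langle\mathcal F(S,j+1)\rangle$ by \eqref{eq:classes}. Lemma~\ref{lem:flood} with $\Phi=HT_{j+1}$ and $\Pi=H$ gives $\alpha_A=0$ for all $A$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lin}]
It remains to bound the last space of the flag, which in the subset model is spanned by $\xi_{[n]}$ and $\xi_\top$. Let $x=\lambda\mu(u_n)$, $y=xT_n$ and $y'=xQ_nT_n$. The words of $\mathcal T_n$ are query-free, the words of $Q_n\mathcal T_n$ hit $n$, and the words of $\mathcal T_nQ_n$ hit $n$ because $n\in D_w(n)$ for $w\in\mathcal T_n$. By Lemma~\ref{lem:sign}, $y\gamma=0$, $y'\gamma>0$ and $yQ_n\gamma>0$. If $\alpha y+\alpha'y'=0$, multiplication by $\gamma$ gives $\alpha'=0$, and then multiplication by $Q_n\gamma$ gives $\alpha=0$. So $\dim VT_n\ge2$, and Proposition~\ref{prop:layer}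 yields
\[
d=\dim VT_1\ \ge\ \sum_{j=1}^{n-1}2^{\,n-j}+\dim VT_n\ \ge\ (2^n-2)+2=2^n .\qedhere
\]
\end{proof}

\section{Hankel rank and linear ambiguity}\label{sec:cons}

Theorem~\ref{thm:lin} can be stated without matrices $\mu$. The \emph{Hankel matrix} of a function $f:\Sigma_n^*\to\mathbb R$ is the infinite matrix $(f(uv))_{u,v\in\Sigma_n^*}$; its row at $u$ is the function $f(u\,\cdot):v\mapsto f(uv)$, and its rank is the dimension of the span of the rows.

\begin{corollary}\label{cor:rank}
Let $n\ge3$ and let $f:\Sigma_n^*\to\mathbb R_{\ge0}$ take finitely many values, with $f(w)>0$ if and only if $w\in L_n$. Then the Hankel matrix of $f$ has rank at least $2^n$. For the characteristic function of $L_n$ the rank is exactly $2^n$.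
\end{corollary}

\begin{proof}
Suppose the rank $d$ is finite. Choose words $u_1,\dots,u_d$ and $v_1,\dots,v_d$ such that $B=(f(u_iv_j))_{i,j}$ is invertible. The rows $f(u_i\,\cdot)$ form a basis of the row space, and the coordinate vector of an element $\phi$ of the row space in this basis is $(\phi(v_j))_jB^{-1}$. Put
\[
\mu(w)=(f(u_iwv_j))_{i,j}B^{-1},\qquad \lambda=(f(v_j))_jB^{-1},\qquad \gamma=(f(u_i))_i .
\]
Then $f(u_iw\,\cdot)=\sum_l\mu(w)_{i,l}f(u_l\,\cdot)$ and $f(\cdot)=\sum_i\lambda_if(u_i\,\cdot)$. Evaluating the first identity on words that begin with $w'$ gives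
\[
f(u_iww'\,\cdot)=\sum_l\mu(w)_{i,l}f(u_lw'\,\cdot)=\sum_{l,r}\mu(w)_{i,l}\mu(w')_{l,r}f(u_r\,\cdot),
\]
so $\mu(ww')=\mu(w)\mu(w')$, and $\mu$ maps the empty word to $BB^{-1}=I$. Also $f(w)=\sum_i\lambda_if(u_iw)=\sum_{i,l}\lambda_i\mu(w)_{i,l}f(u_l)=\lambda\mu(w)\gamma$. As $f$ has finitely many values, there are finitely many matrices $(f(u_iwv_j))_{i,j}$, so $\mu$ has finite image and Theorem~\ref{thm:lin} gives $d\ge2^n$. For the characteristic function, the row at $u$ is determined by the state that $\mathcal D_n$ reaches on $u$, and it is zero if there is no such state; so there are at most $2^n$ distinct nonzero rows.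
\end{proof}

Finally, Theorem~\ref{thm:fna} extends from bounded to sublinear ambiguity. We use the criterion of Weber and Seidl \cite{WS}: if a trimmed NFA is not finitely ambiguous, then it has states $p\ne p'$ and a word $v$ that labels paths from $p$ to $p$, from $p$ to $p'$ and from $p'$ to $p'$.

\begin{corollary}\label{cor:linear}
Let $n\ge3$. For every NFA for $L_n$ with fewer than $2^n$ states there are words $u,v,w$ such that $uv^hw$ has at least $h$ accepting paths for every $h\ge1$.
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:fna} the NFA is not finitely ambiguous, and trimming does not change its accepting paths. Take $p,p',v$ as in the criterion, a path labeled $u$ from an initial state to $p$, and a path labeled $w$ from $p'$ to a final state. For $1\le i\le h$, loop at $p$ on the first $i-1$ copies of $v$, pass to $p'$ on the $i$th copy, and loop at $p'$ on the remaining copies. For $i<i'$ the corresponding paths are in the distinct states $p'$ and $p$ after $uv^i$, so the $h$ accepting paths are distinct.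
\end{proof}

The length of $uv^hw$ is linear in $h$. Hence an NFA for $L_n$ whose number of accepting paths is $o(\text{length of the input})$ already needs $2^n$ states, while linear ambiguity permits the $n+1$ states of $\mathcal N_n$.

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Descriptional complexity of NFA of different ambiguity},
\texttt{https://github.com/lclem/bibliographer}.

\bibitem{WS}
Weber and Seidl,
\emph{On the degree of ambiguity of finite automata},
TCS 88 (1991).

\end{thebibliography}
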